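# Camina pairs of class five: a $p$-group for which $(G,G_3)$ is a Camina pair

## 1. A Camina pair of class five with $N=G_3$

**Theorem A.** Let $p\ge 7$ be a prime and $q$ a power of $p$. There is a group $G$ of order $q^{11}$, exponent $p$ and nilpotence class $5$ such that $(G,G_3)$ is a Camina pair, where $|G:G_3|=q^6$ and $|G_3|=q^5$.

**Theorem B.** If $(G,N)$ is a Camina pair and $G$ is a $p$-group of class $c\le 4$, then $N\in\{G_{c-1},G_c\}$. A pair of class $c=5$ with $N\notin\{G_{c-1},G_c\}$ must have $N=G_3$. By Theorem A such pairs exist for every prime $p\ge 7$.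

Let us unpack the words.

**Definition.** Let $G$ be a finite group and $N$ a normal subgroup with $1<N<G$. The pair $(G,N)$ is a *Camina pair* if for every $g\in G\setminus N$ every element of the coset $gN$ is conjugate to $g$ in $G$. Writing $g^G$ for the conjugacy class of $g$, this says $gN\subseteq g^G$ for all $g\in G\setminus N$.

The lower central series is $G_1=G$, $G_i=[G_{i-1},G]$. The upper central series is $Z_0(G)=1$, $Z_1(G)=Z(G)$, $Z_i(G)/Z_{i-1}(G)=Z(G/Z_{i-1}(G))$. A nilpotent group has class $c$ if $G_{c+1}=1$ and $G_c>1$.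

Macdonald proved the following for a Camina pair $(G,N)$ with $G$ a $p$-group of class $c$: the index $|G:N|$ is an even power of $p$, and there is a positive integer $r$ with $N=G_r=Z_{c-r+1}(G)$. So $N$ is a term of the lower central series, and we may ask which one. The conjecture under discussion says that $N$ must sit at the very bottom:

> If $(G,N)$ is a Camina pair with $G$ a $p$-group of class $c$, then $N=G_{c-1}$ or $N=G_c$.

In the group of Theorem A we have $c=5$ and $N=G_3=G_{c-2}$. The terms $G_3>G_4>G_5>1$ are distinct, so the conjecture is false for every prime $p\ge7$. Theorem B says that class $5$ is the first class in which it can fail, and that there it can fail only at $N=G_3$. The argument does not settle $p\in\{2,3,5\}$, nor which values $c-r\ge3$ can occur.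

## 2. Small classes by hand

**Class 1.** If $G$ is abelian, then $g^G=\{g\}$, so $gN\subseteq g^G$ would force $N=1$. There are no Camina pairs.

**Class 2, an example.** Let $G$ be nonabelian of order $p^3$ and $N=Z(G)$. Then $|N|=p$ and $G/N$ is abelian, so $G_2=N$. If $g\notin N$, then $g^G\subseteq gG_2=gN$. Also $|g^G|=|G:C_G(g)|$ is a power of $p$ greater than $1$, because $g$ is not central. Hence $g^G=gN$, and $(G,G_2)$ is a Camina pair with $N=G_c$.

**Theorem B.** Here is its proof, which combines Macdonald's theorem with one more cited result. A *Camina group* is a group $G$ for which $(G,G')$ is a Camina pair. Dark and Scoppola (*On Camina groups of prime power order*, J. Algebra 181 (1996) 787–802) proved that Camina $p$-groups have class at most $3$.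

Let $(G,N)$ be a Camina pair, $G$ a $p$-group of class $c$. By Macdonald, $N=G_r$. Since $N<G$ we have $r\ge2$, and since $N>1$ we have $r\le c$. Suppose $N\notin\{G_{c-1},G_c\}$, so that $r\le c-2$. If $r=2$, then $N=G'$ and $G$ is a Camina group, so $c\le 3<4=r+2\le c$, a contradiction. Hence $r\ge3$ and $c\ge r+2\ge5$. If $c=5$, then $3\le r\le 3$, so $r=3$. The last sentence of Theorem B is Theorem A. $\square$

So the first place to look is class $5$ with $N=G_3$. The rest of the lecture proves Theorem A. We need one counting lemma.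

**Lemma 1.** Let $N$ be normal in the finite group $G$ and $g\in G$. If $|g^G|=|N|\cdot|(gN)^{G/N}|$, then $gN\subseteq g^G$.

*Proof.* Let $P$ be the full preimage in $G$ of the class $(gN)^{G/N}$. It is a union of $|(gN)^{G/N}|$ cosets of $N$, so it has $|N|\cdot|(gN)^{G/N}|$ elements, and it contains $g^G$. By hypothesis $P=g^G$. Since $gN\subseteq P$, we are done. $\square$

## 3. Brackets that cover an ideal

Groups of class $5$ are awkward to write down, so we pass to Lie algebras. Recall the Lazard correspondence (M. Lazard, *Sur les groupes nilpotents et les anneaux de Lie*, Ann. Sci. ENS 71 (1954); see also Khukhro, *p-Automorphisms of Finite p-Groups*). Let $L$ be a finite nilpotent Lie algebra over $\mathbb F_p$ of class less than $p$. Then the Baker–Campbell–Hausdorff (BCH) product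
$$a*b=a+b+\tfrac12[a,b]+\cdots$$
is defined on $L$ (the omitted terms are combinations of brackets in $a,b$ of weight at least $3$, and those needed have denominators prime to $p$), and it makes $L$ a group $G$. Its identity is $0$, the inverse of $a$ is $-a$, and
$$b*a*b^{-1}=e^{\mathrm{ad}\,b}(a)=a+[b,a]+\tfrac12[b,[b,a]]+\cdots .$$
Brackets of $a$ with itself vanish, so the $n$-th power of $a$ in $G$ is $na$. Hence $G$ has exponent $p$ if $L\ne0$. If $I$ is an ideal, then for $i\in I$ every BCH term of $a*i$ other than $a$ lies in $I$, so $a*I\subseteq a+I$, and by counting $a*I=a+I$. Since $e^{\mathrm{ad}\,b}$ preserves $I$, the ideal $I$ is a normal subgroup, and $G/I$ is the BCH group of $L/I$.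

**Example.** Let $p$ be odd and $L=\langle x,y,z\rangle$ over $\mathbb F_p$ with $[x,y]=z$ central. Then $a*b=a+b+\frac12[a,b]$, and $e^{\mathrm{ad}\,b}(a)=a+[b,a]$. So the class of $a$ is $a+[a,L]$, which is $a+\langle z\rangle$ whenever $a\notin\langle z\rangle$. This is the Camina pair of class $2$ again, and we see the condition that makes it work: $[a,L]\supseteq\langle z\rangle$.

**Lemma 2.** Let $L$ be a finite nilpotent Lie algebra over $\mathbb F_p$ of class less than $p$, and $I$ an ideal with $0\ne I\ne L$. If $[a,L]\supseteq I$ for every $a\in L\setminus I$, then $(G,I)$ is a Camina pair, where $G=(L,*)$.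

*Proof.* First we compare centralizers in $G$ and in $L$. Let $m<p$ be the class of $L$. Then $(\mathrm{ad}\,b)^m=0$, and
$$e^{\mathrm{ad}\,b}-1=U\circ\mathrm{ad}\,b,\qquad U=\sum_{j=0}^{m-1}\frac{(\mathrm{ad}\,b)^j}{(j+1)!}.$$
The map $U$ is the identity plus a nilpotent map, so it is invertible. Hence $b$ centralizes $a$ in $G$ iff $U([b,a])=0$ iff $[b,a]=0$. So $C_G(a)=\ker(\mathrm{ad}\,a)$ as sets, and
$$|a^G|=|L|/|\ker(\mathrm{ad}\,a)|=|[a,L]| .$$
The same formula holds in $G/I$, the BCH group of $L/I$. Now let $a\notin I$. Since $I\subseteq[a,L]$,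
$$|(aI)^{G/I}|=|([a,L]+I)/I|=|[a,L]|/|I|=|a^G|/|I| .$$
Lemma 1 gives $aI\subseteq a^G$. $\square$

The hypothesis of Lemma 2 is easier to handle in dual form.

**Lemma 3.** Let $L$ be a finite-dimensional Lie algebra over a field $k$ and $I$ a subspace. Suppose that for every $k$-linear $f:L\to k$ with $f|_I\ne0$, every $a\in L$ with $f([a,L])=0$ lies in $I$. Then $[a,L]\supseteq I$ for every $a\in L\setminus I$.

*Proof.* If $[a,L]\not\supseteq I$, the subspace $[a,L]$ is killed by some linear $f$ that is not zero on $I$. By hypothesis $a\in I$. $\square$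

In other words: for each $f$ that is nonzero on $I$, the radical of the alternating form $(a,b)\mapsto f([a,b])$ must lie inside $I$.

**An example that fails.** Let $p\ge5$ and $L=\langle x,y,z,t\rangle$ with $[x,y]=z$, $[x,z]=t$ and all other brackets of basis vectors zero. This is a Lie algebra of class $3$ (the element $x$ acts on the abelian ideal $\langle y,z,t\rangle$). Take $I=\langle t\rangle$. For $a=y$ we get $[y,L]=\langle z\rangle\not\supseteq I$. In the group, the class of $y$ is $\{y+\beta z+\frac12\beta^2t:\beta\in\mathbb F_p\}$, which does not contain $y+t$. So $(G,G_3)$ is not a Camina pair; note that $|G:G_3|=p^3$ is not an even power. The element $y$ reaches layer $2$ but not layer $3$.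

So our task is to find a nilpotent Lie algebra $L$ of class $5$, with lower central ideals $M_1\supset M_2\supset\dots\supset M_5\supset0$, such that for every $f$ with $f|_{M_3}\ne0$ the radical of $f([\cdot,\cdot])$ lies in $M_3$.

## 4. A cross product on $\mathbb F_{q^3}$

From now on $p\ge7$, $q$ is a power of $p$, $k=\mathbb F_q$, $K=\mathbb F_{q^3}$, $\sigma$ generates $\mathrm{Gal}(K/k)$, $\mathrm{Tr}=\mathrm{Tr}_{K/k}$ and $K_0=\ker\mathrm{Tr}$, so $\dim_kK_0=2$. Conjugates are written $x_{(i)}=\sigma^i(x)$ with $i$ read modulo $3$. For $x\in K$ put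
$$x_*=\tfrac13\mathrm{Tr}(x)\in k,\qquad x_0=x-x_*\in K_0 .$$
So $x_0$ is the trace-zero part of $x$, while $x_{(0)}=x$. We have $K=k\oplus K_0$. The form $\mathrm{Tr}(xy)$ on $K$ is nondegenerate, and $k$ and $K_0$ are orthogonal for it. Hence it is nondegenerate on $K_0$, and the orthogonal complement of $K_0$ in $K$ is $k$.

Define
$$x\times y=\sigma(x)\sigma^2(y)-\sigma^2(x)\sigma(y),\qquad \langle x,y,z\rangle=\mathrm{Tr}\big((x\times y)z\big).$$
With $X=x\times y$ we have $X_{(i)}=x_{(i+1)}y_{(i+2)}-x_{(i+2)}y_{(i+1)}$, so expanding along the row of $z$ gives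
$$\langle x,y,z\rangle=\det\begin{pmatrix}x_{(0)}&x_{(1)}&x_{(2)}\\ y_{(0)}&y_{(1)}&y_{(2)}\\ z_{(0)}&z_{(1)}&z_{(2)}\end{pmatrix}.$$
This is an alternating $k$-trilinear form with values in $k$. It is nonzero, because the determinant is nonzero when $x,y,z$ is a $k$-basis of $K$. For $A\in\mathrm{End}_k(K)$ the usual rule for a top-degree alternating form gives
$$\langle Ax,y,z\rangle+\langle x,Ay,z\rangle+\langle x,y,Az\rangle=\mathrm{tr}(A)\langle x,y,z\rangle. \tag{1}$$

Next, a double cross product formula: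
$$(x\times y)\times z=\mathrm{Tr}(xz)\,y-\mathrm{Tr}(yz)\,x,\qquad 1\times(a\times b)=\mathrm{Tr}(b)a-\mathrm{Tr}(a)b. \tag{2}$$
Indeed, the left side of the first formula is
$$X_{(1)}z_{(2)}-X_{(2)}z_{(1)}=(x_{(2)}y_{(0)}-x_{(0)}y_{(2)})z_{(2)}-(x_{(0)}y_{(1)}-x_{(1)}y_{(0)})z_{(1)},$$
which equals $y_{(0)}(x_{(1)}z_{(1)}+x_{(2)}z_{(2)})-x_{(0)}(y_{(1)}z_{(1)}+y_{(2)}z_{(2)})$; add and subtract $x_{(0)}y_{(0)}z_{(0)}$. The second formula is the first with $z=1$ and a sign.

Expanding the determinant along its first column gives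
$$x(y\times z)+y(z\times x)+z(x\times y)=\langle x,y,z\rangle\in k. \tag{3}$$

Finally, consider the map $w\mapsto 1\times w=\sigma^2(w)-\sigma(w)$. Its values have trace $0$; it vanishes iff $w\in k$; so by rank its image is all of $K_0$. By cyclic symmetry of the determinant,
$$1\times K=K_0,\qquad \ker(1\times\cdot)=k,\qquad \mathrm{Tr}\big((1\times w)\lambda\big)=\langle1,w,\lambda\rangle=\langle\lambda,1,w\rangle=\mathrm{Tr}\big((\lambda\times1)w\big). \tag{4}$$

For $\lambda\in K_0$ we shall always write $\kappa=\lambda\times1$. If $\lambda\ne0$, then by (4), $0\neq\kappa\in K_0$, and $\mathrm{Tr}(\kappa\lambda)=\langle\lambda,1,\lambda\rangle=0$.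

## 5. A graded skeleton and its two defects

Put
$$L=L_1\oplus L_2\oplus L_3\oplus L_4\oplus L_5,\qquad L_1=L_2=K,\quad L_3=L_4=K_0,\quad L_5=k,$$
and $M_i=\bigoplus_{j\ge i}L_j$. Elements are denoted $x,y,z\in L_1$; $\xi,\eta\in L_2$; $u,u'\in L_3$; $v,v'\in L_4$. The dimension is $3+3+2+2+1=11$.

The natural first attempt is a *graded* bracket, with $[L_i,L_j]\subseteq L_{i+j}$. Let us find one layer by layer.

*Layers 2 and 3.* Set $[x,y]=x\times y$. The Jacobi identity on $L_1$ asks the cyclic sum of $[z,x\times y]$ to vanish. By (3), the cyclic sum of the field products $z(x\times y)$ lies in $k$, so $[x,\xi]=(x\xi)_0$ works. A functional on $L_3$ is $\mathrm{Tr}(\mu\,\cdot)$ with $\mu\in K_0$, and $\mathrm{Tr}(\mu(x\xi)_0)=\mathrm{Tr}(\mu x\xi)$. For $\mu\ne0$ this pairing of $L_1$ with $L_2$ is nondegenerate, simply because $K$ is a field. So modulo $M_4$ everything is as we want.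

*Layer 4.* Set $[x,u]=1\times(xu)$. Jacobi for $x,y,\xi$ requires
$$[x\times y,\xi]=[x,(y\xi)_0]-[y,(x\xi)_0]=1\times\big((x\xi)_*y-(y\xi)_*x\big)=\tfrac13\,1\times\big((x\times y)\times\xi\big),$$
using $a_0=a-a_*$ and then (2). So we are led to $[\xi,\eta]=\frac13\,1\times(\xi\times\eta)=\frac13(\mathrm{Tr}(\eta)\xi-\mathrm{Tr}(\xi)\eta)$.

*Layer 5.* Set $[x,v]=\mathrm{Tr}(xv)$ and $[\xi,u]=\mathrm{Tr}(\xi u)$.

This skeleton is a Lie algebra (Lemma 4 below with zero corrections), but it fails our test, at two exact places.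

*Defect in layer 5.* Take $a=1\in L_1$. Then $[1,v]=\mathrm{Tr}(v)=0$, so $[1,L]\subseteq L_2\oplus L_3\oplus L_4$ misses $L_5$. Similarly $1\in L_2$ has $[1,u]=\mathrm{Tr}(u)=0$ and misses $L_5$. If $f$ is the projection to $L_5$, both elements lie in the radical of $f([\cdot,\cdot])$.

*Defect in layer 4.* Let $0\ne\lambda\in K_0$ and let $f=\mathrm{Tr}(\lambda\,\cdot)$ on $L_4$, zero on the other layers. By (4), $f([x,u])=\mathrm{Tr}(\kappa xu)$. For $x=\kappa^{-1}\in L_1$ this is $\mathrm{Tr}(u)=0$, and $[x,L_2]\subseteq L_3$ is killed by $f$, so $\kappa^{-1}\in L_1$ is in the radical. Also for $\kappa\in L_2$ we have $[\kappa,\eta]=\eta_*\kappa$ and $f([\kappa,\eta])=\eta_*\mathrm{Tr}(\lambda\kappa)=0$, while $f$ kills $[\kappa,L_1]\subseteq L_3$ and $[\kappa,L_3]\subseteq L_5$. So $\kappa\in L_2$ is in the radical too.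

Choosing other graded brackets on these layers cannot help. Since $\dim L_1=3>2=\dim L_4$ and $\dim L_5=1$, some $0\ne x\in L_1$ has $[x,L_4]=0$. In a graded algebra $[x,L]$ meets $L_5$ only through $[x,L_4]$, so $[x,L]\not\supseteq L_5$.

The defects come in pairs, one vector in $L_1$ and one in $L_2$: the pair $1,1$ for layer 5, and the pair $\kappa^{-1},\kappa$ for $\lambda$ in layer 4. This suggests a repair: give up the grading, and let $[L_1,L_2]$ have extra components in $L_4$ and $L_5$ which pair each such couple nontrivially.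

## 6. Correcting $[L_1,L_2]$: what the Jacobi identity allows

Let $\gamma:K\times K\to K_0$ and $\varphi:K\times K\to k$ be $k$-bilinear. Since the trace form is nondegenerate on $K$ and on $K_0$, such maps correspond exactly to a family $C_w\in\mathrm{End}_k(K)$, linear in $w\in K_0$, and a map $E\in\mathrm{End}_k(K)$, via
$$\mathrm{Tr}\big(w\,\gamma(y,\xi)\big)=\mathrm{Tr}\big(\xi\,C_w(y)\big)\ \ (w\in K_0),\qquad \varphi(y,\xi)=\mathrm{Tr}\big(\xi E(y)\big). \tag{5}$$
Define an alternating $k$-bilinear bracket on $L$ by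
$$\begin{aligned}
[x,y]&=x\times y\in L_2,\\
[x,\xi]&=(x\xi)_0+\gamma(x,\xi)+\varphi(x,\xi)\in L_3\oplus L_4\oplus L_5,\\
[x,u]&=1\times(xu)\in L_4,\\
[\xi,\eta]&=\eta_*\xi_0-\xi_*\eta_0=\tfrac13\big(\mathrm{Tr}(\eta)\xi-\mathrm{Tr}(\xi)\eta\big)\in L_4,\\
[x,v]&=\mathrm{Tr}(xv)\in L_5,\qquad [\xi,u]=\mathrm{Tr}(\xi u)\in L_5,
\end{aligned}\tag{6}$$
all other brackets of components being zero. (The two forms of $[\xi,\eta]$ agree: substitute $\xi=\xi_*+\xi_0$, $\eta=\eta_*+\eta_0$.) Then $[M_i,M_j]\subseteq M_{i+j}$, with $M_i=0$ for $i\ge6$.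

**Lemma 4.** The bracket (6) satisfies the Jacobi identity if and only if
$$\mathrm{tr}\,C_w=0\ (w\in K_0),\quad \mathrm{tr}\,E=0,\quad\text{and}\quad C_{y_0}(x)=C_{x_0}(y)\ (x,y\in K). \tag{7}$$

*Proof.* Let $J(a,b,d)=[[a,b],d]+[[b,d],a]+[[d,a],b]$. It is trilinear and alternating ($J(a,a,d)=[[a,d],a]+[[d,a],a]=0$), so it is enough to take arguments from $L_i,L_j,L_l$ with $i\le j\le l$. Since $J$ then lies in $M_{i+j+l}$, only $i+j+l\le5$ matters. This leaves four types.

**Step 1: type $(1,1,1)$. This produces the two trace conditions.** Here $-J(x,y,z)$ is the cyclic sum $[z,x\times y]+[x,y\times z]+[y,z\times x]$.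
Its $L_3$-part is $\big(z(x\times y)+x(y\times z)+y(z\times x)\big)_0=0$ by (3).
Its $L_4$-part, paired with $w\in K_0$ under the trace, is by (5)
$$\langle x,y,C_wz\rangle+\langle y,z,C_wx\rangle+\langle z,x,C_wy\rangle=\langle x,y,C_wz\rangle+\langle C_wx,y,z\rangle+\langle x,C_wy,z\rangle=\mathrm{tr}(C_w)\langle x,y,z\rangle,$$
by (1). Its $L_5$-part is likewise $\mathrm{tr}(E)\langle x,y,z\rangle$. Since $\langle\cdot,\cdot,\cdot\rangle\ne0$, type $(1,1,1)$ vanishes identically iff $\mathrm{tr}\,C_w=0$ for all $w$ and $\mathrm{tr}\,E=0$.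

**Step 2: type $(1,1,2)$. This produces the symmetry condition.** By (2),
$$[[x,y],\xi]=\tfrac13\,1\times\big((x\times y)\times\xi\big)=1\times\big((x\xi)_*y-(y\xi)_*x\big),$$
$$[[y,\xi],x]=-1\times\big(x(y\xi)_0\big)-\mathrm{Tr}\big(x\gamma(y,\xi)\big),\qquad [[\xi,x],y]=1\times\big(y(x\xi)_0\big)+\mathrm{Tr}\big(y\gamma(x,\xi)\big).$$
The $L_4$-part of the sum is $1\times(y\,x\xi-x\,y\xi)=0$. Since $\gamma$ takes values in $K_0$, the $L_5$-part is
$$\mathrm{Tr}\big(y_0\gamma(x,\xi)\big)-\mathrm{Tr}\big(x_0\gamma(y,\xi)\big)=\mathrm{Tr}\big(\xi(C_{y_0}x-C_{x_0}y)\big).$$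
It vanishes for all $\xi$ iff $C_{y_0}x=C_{x_0}y$.

**Step 3: type $(1,1,3)$. No condition arises.** We have
$$J(x,y,u)=\mathrm{Tr}((x\times y)u)-[x,1\times(yu)]+[y,1\times(xu)]=\langle x,y,u\rangle-\langle1,yu,x\rangle+\langle1,xu,y\rangle.$$
By the symmetries of the determinant this is $\langle x,y,u\rangle+\langle x,uy,1\rangle+\langle ux,y,1\rangle$. By (1) for $A$ equal to multiplication by $u$, it equals $\mathrm{Tr}(u)\langle x,y,1\rangle=0$, because $u\in K_0$.

**Step 4: type $(1,2,2)$. No condition arises.** As $[L_4,L_2]=[L_5,L_2]=0$, the corrections do not enter, and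
$$J(x,\xi,\eta)=-\mathrm{Tr}\big(\eta(x\xi)_0\big)-\tfrac13\big(\mathrm{Tr}(\eta)\mathrm{Tr}(x\xi)-\mathrm{Tr}(\xi)\mathrm{Tr}(x\eta)\big)+\mathrm{Tr}\big(\xi(x\eta)_0\big).$$
Here $\mathrm{Tr}(\eta(x\xi)_0)=\mathrm{Tr}(x\xi\eta)-\frac13\mathrm{Tr}(x\xi)\mathrm{Tr}(\eta)$ and $\mathrm{Tr}(\xi(x\eta)_0)=\mathrm{Tr}(x\xi\eta)-\frac13\mathrm{Tr}(x\eta)\mathrm{Tr}(\xi)$. Substituting, everything cancels. $\square$

**Choosing $E$.** To pair $1\in L_1$ with $1\in L_2$ we want $\varphi(1,1)=\mathrm{Tr}(E(1))\neq0$, under the constraint $\mathrm{tr}\,E=0$. Take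
$$E(y)=y_*-\tfrac12y_0 .$$
Then $\mathrm{tr}\,E=1-\frac12\cdot2=0$ and $\varphi(1,1)=3\ne0$.

**Choosing $C_w$.** Put $x=1$ in the symmetry condition: $C_{y_0}(1)=C_{0}(y)=0$. So $C_w(1)=0$ and $C_w(y)=C_w(y_0)$ is forced. We look for $C_w(y)=D_w(y_0)$ with $D_w\in\mathrm{End}_k(K_0)$ linear in $w$. Then (7) for $C_w$ becomes
$$D_wy=D_yw\ (w,y\in K_0),\qquad \mathrm{tr}\,D_w=0. \tag{8}$$
To solve (8), introduce on the plane $K_0$ the form
$$\Omega(z,w)=\langle z,1,w\rangle=\mathrm{Tr}\big((z\times1)w\big).$$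
It is alternating. It is nondegenerate: if $z\times1$ is orthogonal to $K_0$, then $z\times1\in k\cap K_0=0$, so $z\in k\cap K_0=0$ by (4). On a $2$-dimensional space, $\Omega(Dz,y)+\Omega(z,Dy)=\mathrm{tr}(D)\Omega(z,y)$, and $\Omega(Dz,y)=-\Omega(y,Dz)$. Hence $\mathrm{tr}\,D=0$ iff $\Omega(z,Dy)$ is symmetric in $y,z$. So if we set
$$\Omega(z,D_wy)=\Theta(w,y,z)\qquad(w,y,z\in K_0), \tag{9}$$
then (8) says exactly that the trilinear form $\Theta$ is symmetric in $w,y$ and in $y,z$. Every *symmetric trilinear form* $\Theta$ on $K_0$ therefore gives, through (9), a solution of (8).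

**What $\Theta$ has to do.** To repair the defect at $\lambda$ we want $\mathrm{Tr}(\lambda\gamma(\kappa^{-1},\kappa))=\mathrm{Tr}(\kappa D_\lambda((\kappa^{-1})_0))$ to be nonzero, for every $0\ne\lambda\in K_0$. Since $\kappa=\lambda\times1$, for any $w\in K_0$
$$\mathrm{Tr}(\kappa D_\lambda w)=\Omega(\lambda,D_\lambda w)=\Theta(\lambda,w,\lambda)=\Theta(\lambda,\lambda,w). \tag{10}$$
It remains to compute $(\kappa^{-1})_0$.

**Lemma 5.** Let $0\ne\lambda\in K_0$, $\kappa=\lambda\times1$ and $\nu=\kappa\,\sigma(\kappa)\sigma^2(\kappa)\in k$. Then $(\kappa^{-1})_0=-3\nu^{-1}(\lambda^2)_0$. Consequently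
$$\mathrm{Tr}\big(\kappa D_\lambda((\kappa^{-1})_0)\big)=-3\nu^{-1}\,\Theta\big(\lambda,\lambda,(\lambda^2)_0\big).$$

*Proof.* We have $\kappa=\lambda_{(1)}-\lambda_{(2)}$ and $\lambda_{(0)}+\lambda_{(1)}+\lambda_{(2)}=0$. Let $\varepsilon=\lambda_{(0)}\lambda_{(1)}+\lambda_{(0)}\lambda_{(2)}+\lambda_{(1)}\lambda_{(2)}\in k$. Since $\lambda_{(1)}+\lambda_{(2)}=-\lambda_{(0)}$, we get $\varepsilon=-\lambda_{(0)}^2+\lambda_{(1)}\lambda_{(2)}$. Then
$$\nu\kappa^{-1}=\sigma(\kappa)\sigma^2(\kappa)=(\lambda_{(2)}-\lambda_{(0)})(\lambda_{(0)}-\lambda_{(1)})=\lambda_{(0)}(\lambda_{(1)}+\lambda_{(2)})-\lambda_{(0)}^2-\lambda_{(1)}\lambda_{(2)}=-2\lambda_{(0)}^2-\lambda_{(1)}\lambda_{(2)},$$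
which equals $-3\lambda^2-\varepsilon$. Take trace-zero parts, using $\nu,\varepsilon\in k$. The last claim follows from (10). $\square$

So everything comes down to one question about a plane: is there a symmetric trilinear form $\Theta$ on $K_0$ with $\Theta(\lambda,\lambda,(\lambda^2)_0)\neq0$ for all $\lambda\ne0$?

## 7. A symmetric trilinear form with $\Theta(\lambda,\lambda,(\lambda^2)_0)\ne0$

The obvious candidate is $\Theta(x,y,z)=\mathrm{Tr}(xyz)$. Let $\lambda^3+\varepsilon\lambda-n=0$ be the equation of $0\neq\lambda\in K_0$ over $k$. Then $\mathrm{Tr}(\lambda^2)=-2\varepsilon$, and $\mathrm{Tr}(\lambda^4)=\mathrm{Tr}(-\varepsilon\lambda^2+n\lambda)=2\varepsilon^2$, so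
$$\mathrm{Tr}\big(\lambda^2(\lambda^2)_0\big)=2\varepsilon^2-\tfrac13\cdot4\varepsilon^2=\tfrac23\varepsilon^2 .$$
This is zero iff $\varepsilon=0$, and then $\lambda^3\in k$, so $\sigma(\lambda)/\lambda\ne1$ is a cube root of unity in $K$. Cube roots of unity have degree at most $2$ over $k$, so in the cubic extension $K$ this one must lie in $k$.

If $q\equiv2\pmod 3$, this is impossible, and $\mathrm{Tr}(xyz)$ does the job. If $q\equiv1\pmod3$, it really happens: choose $n\in k$ which is not a cube. Then $X^3-n$ has no root in $k$, so it is irreducible, and a root $\lambda\in K$ has trace $0$ and $\varepsilon=0$. Here the obvious candidate fails. A counting argument covers all $q$ at once.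

**Lemma 6.** There is a symmetric trilinear form $\Theta$ on $K_0$ with $\Theta(\lambda,\lambda,(\lambda^2)_0)\neq0$ for all $0\ne\lambda\in K_0$.

*Proof.* Let $T$ be the space of symmetric trilinear forms on $K_0$. Such a form is determined by its values on $(b,b,b),(b,b,b'),(b,b',b'),(b',b',b')$ for a basis $b,b'$, and these can be prescribed, so $\dim_kT=4$. Put $\mathrm{ev}_\lambda(\Theta)=\Theta(\lambda,\lambda,(\lambda^2)_0)$, a linear functional on $T$. Since $\mathrm{ev}_{r\lambda}=r^4\mathrm{ev}_\lambda$ for $r\in k$, there are only $q+1$ functionals to consider up to nonzero scalars, one for each line of $K_0$. We want a $\Theta$ outside all their kernels. Note that $q+1$ hyperplanes can cover $T$ (all those through a fixed subspace of codimension $2$ do), so we must know something about their position.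

**Step 1: each $\mathrm{ev}_\lambda$ is nonzero.** If $(\lambda^2)_0=0$, then $\lambda^2\in k$ with $\lambda\notin k$, so $\lambda$ would have degree $2$ over $k$, which is impossible in a cubic extension. So $\lambda$ and $(\lambda^2)_0$ are nonzero vectors. The linear forms on $K_0$ vanishing at one of them make up two proper subspaces of the dual, whose union is not everything. So there is a linear form $\ell$ with $\ell(\lambda)\ne0\neq\ell((\lambda^2)_0)$, and $\mathrm{ev}_\lambda(\ell\otimes\ell\otimes\ell)=\ell(\lambda)^2\ell((\lambda^2)_0)\ne0$.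

**Step 2: the functionals $\mathrm{ev}_\lambda$ span a space of dimension at least $3$.** We choose coordinates in which squaring is simple. Let $\omega\in\bar k$ be a primitive cube root of $1$ (recall $p\neq3$). For $\lambda\in K_0$ the vector $(\lambda_{(0)},\lambda_{(1)},\lambda_{(2)})$ has coordinate sum zero, so there are unique $s,t\in\bar k$ with
$$\lambda_{(i)}=s\,\omega^i+t\,\omega^{2i}\qquad(i=0,1,2).$$
A $k$-basis of $K_0$ goes to a $\bar k$-basis of $\bar k^2$ (together with $1$ it is a basis of $K$, and its determinant of conjugates is nonzero). So $(s,t)$ are coordinates on $K_0\otimes\bar k$, and distinct $k$-lines in $K_0$ give distinct points of $\mathbb P^1(\bar k)$. Squaring,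
$$(\lambda^2)_{(i)}=2st+t^2\omega^i+s^2\omega^{2i},$$
so $(\lambda^2)_*=2st$ and $(\lambda^2)_0$ has coordinates $(t^2,s^2)$.

Extend $\Theta\in T$ to $\bar k^2$, and write $\Theta(\lambda,\lambda,\lambda)=As^3+3Bs^2t+3Cst^2+Ft^3$, where $A,B,C,F$ are the values of $\Theta$ on triples of coordinate vectors. For a vector with coordinates $(\alpha,\beta)$,
$$\Theta\big(\lambda,\lambda,(\alpha,\beta)\big)=s^2(\alpha A+\beta B)+2st(\alpha B+\beta C)+t^2(\alpha C+\beta F).$$
With $(\alpha,\beta)=(t^2,s^2)$ this becomes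
$$\Theta\big(\lambda,\lambda,(\lambda^2)_0\big)=(A+F)s^2t^2+B(s^4+2st^3)+C(t^4+2s^3t).$$
Suppose that $\mathrm{ev}_\lambda(\Theta)=0$ for all $\lambda$. Then this binary quartic form vanishes at $q+1>4$ points of $\mathbb P^1(\bar k)$, so it is the zero form. The coefficients of $s^4$, $t^4$ and $s^2t^2$ give $B=C=0$ and $F=-A$. A $k$-basis of $T$ goes to a $\bar k$-basis of the space of quadruples $(A,B,C,F)$, so $k$-independent forms have $\bar k$-independent quadruples. Hence the common kernel of all $\mathrm{ev}_\lambda$ has $k$-dimension at most $1$, and the $\mathrm{ev}_\lambda$ span a space of dimension at least $4-1=3$.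

**Step 3: counting shows that the kernels do not cover $T$.** Let $H_1,\dots,H_{q+1}$ be the kernels, hyperplanes of $T$ by Step 1, and suppose $T=\bigcup H_i$. For $i\ge2$, $|H_i\setminus H_1|$ is $0$ or $q^3-q^2$. Hence
$$q^4\le|H_1|+\sum_{i\ge2}|H_i\setminus H_1|\le q^3+q(q^3-q^2)=q^4 .$$
Equality holds throughout, so the sets $H_i\setminus H_1$, $i\ge2$, are pairwise disjoint. By Steps 1 and 2 the first functional is nonzero and all of them span dimension at least $3$, so there are $i,j\ge2$ such that the functionals numbered $1,i,j$ are linearly independent. Then some $\Theta\in T$ is killed by those numbered $i$ and $j$ but not by the first, so $\Theta\in(H_i\setminus H_1)\cap(H_j\setminus H_1)$, a contradiction. $\square$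

## 8. The algebra and the radicals of its forms

Fix $\Theta$ as in Lemma 6, define $D_w$ by (9), put $C_w(y)=D_w(y_0)$ and $E(y)=y_*-\frac12y_0$, and let $L$ carry the bracket (6) with $\gamma,\varphi$ given by (5). So for $w\in K_0$
$$\mathrm{Tr}\big(w\gamma(y,\xi)\big)=\mathrm{Tr}\big(\xi D_w(y_0)\big),\qquad\varphi(y,\xi)=\mathrm{Tr}\big(\xi E(y)\big).$$
Condition (7) holds: $C_w$ is $0$ on $k$ and $D_w$ on $K_0$, so $\mathrm{tr}\,C_w=\mathrm{tr}\,D_w=0$; $\mathrm{tr}\,E=0$; and $C_{y_0}x=D_{y_0}x_0=D_{x_0}y_0=C_{x_0}y$. By Lemma 4, $L$ is a Lie algebra over $k$, of dimension $11$. By Lemmas 5 and 6,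
$$\mathrm{Tr}\big(\kappa D_\lambda((\kappa^{-1})_0)\big)\ne0\qquad\text{for }0\ne\lambda\in K_0,\ \kappa=\lambda\times1. \tag{11}$$

**Proposition 7.** If $a\in L\setminus M_3$, then $[a,L]\supseteq M_3$.

*Proof.* By Lemma 3 we take a $k$-linear $f:L\to k$ with $f|_{M_3}\ne0$ and an element $a$ with $f([a,L])=0$, and show $a\in M_3$. Write
$$a=x+\xi+u+v+(\text{element of }L_5),\qquad f|_{L_3}=\mathrm{Tr}(\mu\,\cdot),\quad f|_{L_4}=\mathrm{Tr}(\lambda\,\cdot),\qquad \lambda,\mu\in K_0,$$
and $\kappa=\lambda\times1\in K_0$, so that $\mathrm{Tr}(\lambda\kappa)=0$ (also when $\lambda=0$). We must show $x=\xi=0$. By (4), $f$ applied to $1\times(xu')\in L_4$ is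
$$\mathrm{Tr}\big(\lambda(1\times(xu'))\big)=\mathrm{Tr}(\kappa xu'). \tag{12}$$
Three cases cover everything: $f|_{L_5}\neq0$; $f|_{L_5}=0$ and $\lambda\ne0$; $f|_{M_4}=0$ and $\mu\neq0$.

**Case A: $f|_{L_5}\ne0$. The correction $\varphi$ does the work.** Scale $f$ so that $f(1)=1$ for $1\in L_5=k$. We bracket $a$ with successive elements.

*With $v'\in L_4$.* Only $[x,v']=\mathrm{Tr}(xv')$ is nonzero, so $\mathrm{Tr}(xv')=0$ for all $v'\in K_0$. Hence $x\in k$.

*With $u'\in L_3$.* By (12), $\mathrm{Tr}((\kappa x+\xi)u')=0$ for all $u'\in K_0$, so $\kappa x+\xi\in k$. As $x\in k$ and $\kappa\in K_0$, taking trace-zero parts gives $\xi_0=-x\kappa$.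

*With $1\in L_2$.* As $x\in k$, we have $(x\cdot1)_0=0$; also $x_0=0$, so $\gamma(x,1)=0$; and $\varphi(x,1)=\mathrm{Tr}(E(x))=\mathrm{Tr}(x)=3x$. Next, $[\xi,1]=\xi_0\in L_4$ contributes $\mathrm{Tr}(\lambda\xi_0)=-x\mathrm{Tr}(\lambda\kappa)=0$. Finally $[u,1]=-\mathrm{Tr}(u)=0$. So $3x=0$, whence $x=0$, and then $\xi_0=0$, that is, $\xi=\xi_*\in k$.

*With $\eta\in L_2$.* Now $[\xi,\eta]=-\xi_*\eta_0$ contributes $-\xi_*\mathrm{Tr}(\lambda\eta_0)=-\xi_*\mathrm{Tr}(\lambda\eta)$, and $[u,\eta]=-\mathrm{Tr}(u\eta)$. The sum is zero for all $\eta\in K$, so $u=-\xi_*\lambda$.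

*With $1\in L_1$.* Here $[\xi,1]=-[1,\xi]=-\big(\xi_0+\gamma(1,\xi)+\varphi(1,\xi)\big)$, where $\xi_0=0$, $\gamma(1,\xi)=0$ because $1_0=0$, and $\varphi(1,\xi)=\mathrm{Tr}(\xi)=3\xi_*$. The bracket $[u,1]=-1\times u$ contributes $-\langle1,u,\lambda\rangle=\xi_*\langle1,\lambda,\lambda\rangle=0$, and $[v,1]=-\mathrm{Tr}(v)=0$. So $-3\xi_*=0$, whence $\xi=0$.

Thus $a\in M_3$.

**Case B: $f|_{L_5}=0$ and $\lambda\ne0$. The correction $\gamma$ does the work.** Now $\kappa\ne0$.

*With $u'\in L_3$.* By (12), $\mathrm{Tr}(\kappa xu')=0$ for all $u'\in K_0$, so $\kappa x=:s\in k$, and $x=s\kappa^{-1}$.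

*With $\eta\in L_2$.* Since $\mu\in K_0$, $\mathrm{Tr}(\mu(x\eta)_0)=\mathrm{Tr}(\mu x\eta)$. So $f([x,\eta])=\mathrm{Tr}(\mu x\eta)+\mathrm{Tr}(\eta D_\lambda(x_0))$. Also $f([\xi,\eta])=\eta_*\mathrm{Tr}(\lambda\xi_0)-\xi_*\mathrm{Tr}(\lambda\eta_0)=\eta_*\mathrm{Tr}(\lambda\xi)-\xi_*\mathrm{Tr}(\lambda\eta)$, and $[u,\eta]\in L_5$ is killed. With $\eta_*=\frac13\mathrm{Tr}(\eta)$, vanishing of the sum for all $\eta\in K$ means
$$\mu x+D_\lambda(x_0)+\tfrac13\mathrm{Tr}(\lambda\xi)-\xi_*\lambda=0. \tag{13}$$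
Multiply by $\kappa$ and take the trace. The first term gives $\mathrm{Tr}(\mu\kappa x)=s\mathrm{Tr}(\mu)=0$, the third gives a multiple of $\mathrm{Tr}(\kappa)=0$, and the fourth a multiple of $\mathrm{Tr}(\kappa\lambda)=0$. There remains $s\,\mathrm{Tr}(\kappa D_\lambda((\kappa^{-1})_0))=0$, so $s=0$ by (11), and $x=0$.

Now (13) reads $\frac13\mathrm{Tr}(\lambda\xi)=\xi_*\lambda$, with left side in $k$ and right side in $K_0$. Both sides are zero, so $\xi_*=0$ and $\mathrm{Tr}(\lambda\xi)=0$. So $\xi\in K_0$ is orthogonal to $\lambda$. In the plane $K_0$ the orthogonal complement of $\lambda$ is a line, and it contains $\kappa\neq0$. Hence $\xi=t\kappa$ with $t\in k$.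

*With $y=\kappa^{-1}\in L_1$.* For $y\in L_1$, since $x=0$ and $f$ kills $[y,v]\in L_5$,
$$-f([a,y])=f([y,\xi])+f([y,u])=\mathrm{Tr}(\mu y\xi)+\mathrm{Tr}\big(\xi D_\lambda(y_0)\big)+\mathrm{Tr}(\kappa yu).$$
For $y=\kappa^{-1}$ the first term is $t\mathrm{Tr}(\mu)=0$ and the third is $\mathrm{Tr}(u)=0$. So $t\,\mathrm{Tr}(\kappa D_\lambda((\kappa^{-1})_0))=0$, and (11) gives $t=0$. Hence $\xi=0$ and $a\in M_3$.

**Case C: $f|_{M_4}=0$ and $\mu\ne0$. Here the field structure suffices.** Bracketing with $\eta\in L_2$ gives $\mathrm{Tr}(\mu x\eta)=0$ for all $\eta\in K$, because the other contributions lie in $M_4$. So $\mu x=0$ and $x=0$. Bracketing with $y\in L_1$ then gives $\mathrm{Tr}(\mu y\xi)=0$ for all $y\in K$, so $\xi=0$. Thus $a\in M_3$. $\square$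

The property in Proposition 7 passes to the quotients $L/M_4$ and $L/M_5$, with $M_3/M_4$ and $M_3/M_5$ in place of $M_3$. The group will have $G_i=M_i$ (next section), so by Lemma 2 the quotients $G/G_4$ and $G/G_5$ give Camina pairs with $N$ equal to the third term of the lower central series in class $3$ and class $4$: these are the permitted positions $N=G_c$ and $N=G_{c-1}$. The top layer $L_5$ is what carries us past them.

## 9. The lower central series of the BCH group

We finish the proof of Theorem A.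

**Step 1: brackets with $L_1$ generate each layer.** For $1\le i\le4$ we claim
$$[L_1,L_i]+M_{i+2}=M_{i+1}, \tag{14}$$
where $[L_1,L_i]$ denotes the span of the brackets. For $i=1$: if $z$ is orthogonal to all $x\times y$, then $\langle x,y,z\rangle=0$ for all $x,y$, so $z=0$; hence the elements $x\times y$ span $K$. For $i=2$: the elements $(x\cdot1)_0$ already fill $K_0$. For $i=3$: if $u\neq0$, then $1\times(Ku)=1\times K=K_0$. For $i=4$: if $v\ne0$, then $\mathrm{Tr}(Kv)=k$.

**Step 2: pass to the group.** We have $[M_i,M_j]\subseteq M_{i+j}$ and $M_6=0$, so $L$ is a finite Lie algebra over $\mathbb F_p$ of class at most $5<p$; this is where $p\ge7$ is needed. Let $G=(L,*)$. By Section 3, $G$ has order $q^{11}$ and exponent $p$, and each $M_i$ is a normal subgroup of $G$.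

**Step 3: group commutators agree with brackets to first order.** Let $a\in M_i$ and $b\in L$. Then $b*a*b^{-1}=e^{\mathrm{ad}\,b}(a)=a+d$ with $d\equiv[b,a]$ modulo $M_{i+2}$, and $d\in M_{i+1}$. The group commutator is $(a+d)*(-a)$. Its BCH expansion is $(a+d)+(-a)=d$ plus a combination of left-normed brackets of weight at least $2$ in $a+d$ and $-a$. Each nonzero one begins with $\pm[a+d,a]=\pm[d,a]\in M_{2i+1}\subseteq M_{i+2}$. Hence
$$b*a*b^{-1}*a^{-1}\equiv[b,a]\pmod{M_{i+2}}. \tag{15}$$

**Step 4: $G_i=M_i$ for all $i$.** This is clear for $i=1$. Suppose $G_i=M_i$ with $1\le i\le 5$. By (15) all commutators of elements of $M_i$ with elements of $G$ lie in the subgroup $M_{i+1}$, so $G_{i+1}\le M_{i+1}$. For the converse let $i\le j\le4$. Commutators of elements of $M_j\le M_i$ with elements of $G$ lie in $G_{i+1}\cap M_{j+1}$. On $M_{j+1}/M_{j+2}$ the product $*$ induces addition, since $[M_{j+1},M_{j+1}]\subseteq M_{2j+2}\subseteq M_{j+2}$. By (15) the image of $G_{i+1}\cap M_{j+1}$ in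 $M_{j+1}/M_{j+2}$ contains the classes of all brackets $[b,a]$ with $b\in L_1$, $a\in L_j$. The set of these brackets is closed under multiplication by scalars of $k$, so they generate their $k$-span additively, and by (14) this span is everything. So $G_{i+1}\cap M_{j+1}$ maps onto $M_{j+1}/M_{j+2}$ for $j=i,\dots,4$. Multiplying orders, $|G_{i+1}|\ge\prod_{j=i}^{4}|M_{j+1}/M_{j+2}|=|M_{i+1}|$. Hence $G_{i+1}=M_{i+1}$.

In particular $G_5=M_5\ne1$ and $G_6=M_6=1$, so $G$ has class exactly $5$. Moreover $|G_3|=|M_3|=q^{2+2+1}=q^5$ and $|G:G_3|=q^6$.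

**Step 5: the Camina property.** By Proposition 7, $[a,L]\supseteq M_3$ for every $a\notin M_3$. Lemma 2 with $I=M_3=G_3$ says that $(G,G_3)$ is a Camina pair. This proves Theorem A. Since $c=5$ and $N=G_3=G_{c-2}\notin\{G_{c-1},G_c\}$, the conjecture is disproved. $\blacksquare$
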